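# Rounding balanced weights: a degree bound for $k$-independent sets

## Five subsets of a path

Take the path with vertices $1,2,3,4$ and edges $12,23,34$, and look at the five sets
$$S_1=\{1,2,4\},\quad S_2=\{1,4\},\quad S_3=\{1,3,4\},\quad S_4=\{1,3\},\quad S_5=\{2,4\}.$$
Each end vertex lies in four of them and each inner vertex in two. Inside the sets we see only two edges, the edge $12$ in $S_1$ and the edge $34$ in $S_3$. No family of five sets with the same multiplicities has fewer: vertex $1$ is missing from only one set and vertex $2$ lies in two, so some set contains both, and likewise for $3$ and $4$.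

In every $S_i$ each vertex has at most one neighbor. By contrast, the family $\{1,2,3,4\},\{1,2,3,4\},\{1,4\},\{1,4\},\emptyset$ has the same multiplicities but six inner edges, and vertex $2$ has two neighbors inside the first set. Moving $2$ from the first set to the empty set removes two inner edges. So "few inner edges" pushes the sets towards small inner degree, provided the multiplicities are well chosen.

Here the multiplicities are $m_v=5x_v$ with $x=(\tfrac45,\tfrac25,\tfrac25,\tfrac45)$, and these weights satisfy
$$\sum_{u\in N(v)}x_u=2(1-x_v)\quad\text{for every } v:$$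
for vertex $1$ this is $\frac25=2\cdot\frac15$, for vertex $2$ it is $\frac45+\frac25=2\cdot\frac35$, and the rest follows by symmetry. The five sets have average size $\frac{12}5=\sum_v x_v$, so one of them has at least three elements. This is the construction on which everything below turns. We first prove that it works for all weights of this kind, and then say what it is for.

## Families with prescribed multiplicities

Throughout, $G=(V,E)$ is a finite simple graph with $V\ne\emptyset$, $k\ge0$ is an integer, and $\kappa:=k+1$. We write $N(v)$ for the set of neighbors of $v$, $d_v=\deg(v)=|N(v)|$, $\deg_S(v)=|N(v)\cap S|$ for $S\subseteq V$ (whether or not $v\in S$), and $e(G[S])$ for the number of edges with both ends in $S$.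

**Definition.** A set $S\subseteq V$ is *$k$-independent* if the graph induced by $S$ has maximum degree at most $k$, that is, $\deg_S(v)\le k$ for all $v\in S$. The maximum cardinality of a $k$-independent set is $\alpha_k(G)$.

For $k=0$ these are the usual independent sets. In the path above, $\{1,2,4\}$ is $1$-independent and the whole vertex set is not, since vertex $2$ has two neighbors; so $\alpha_1=3$ for this path.

**Lemma 1.** Let $U\subseteq V$ be nonempty, and let $x_v>0$ $(v\in U)$ be rational numbers with
$$\sum_{u\in N(v)\cap U}x_u\ \le\ \kappa(1-x_v)\qquad\text{for every } v\in U. \tag{1}$$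
Then $\alpha_k(G)\ge\sum_{v\in U}x_v$.

**Step 1: turn weights into multiplicities.** The left side of (1) is nonnegative, so $0<x_v\le1$. Let $N\ge1$ be an integer such that all $m_v:=Nx_v$ are integers. Then $1\le m_v\le N$. Call a sequence $(S_1,\dots,S_N)$ of subsets of $U$ *admissible* if each $v\in U$ lies in exactly $m_v$ of the sets. Admissible sequences exist: put $v$ into $S_1,\dots,S_{m_v}$. There are finitely many, so we may choose one that minimizes $\sum_i e(G[S_i])$.

**Step 2: what minimality says about one vertex.** Suppose $v\in S_i$ and $v\notin S_j$. Moving $v$ from $S_i$ to $S_j$ gives another admissible sequence. The set $S_i$ loses $\deg_{S_i}(v)$ inner edges and $S_j$ gains $\deg_{S_j}(v)$. By minimality,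
$$\deg_{S_i}(v)\le\deg_{S_j}(v)\qquad\text{whenever } v\in S_i,\ v\notin S_j. \tag{2}$$

**Step 3: count the neighbors of a bad vertex in all $N$ sets.** We claim that every $S_i$ is $k$-independent. Suppose instead that $v\in S_i$ and $\deg_{S_i}(v)\ge\kappa$. There are $N-m_v$ indices $j$ with $v\notin S_j$, and by (2) each of them has $\deg_{S_j}(v)\ge\kappa$. The index $i$ itself contributes at least $\kappa$ more. So
$$\sum_{j=1}^N\deg_{S_j}(v)\ \ge\ \kappa(N-m_v)+\kappa .$$
On the other hand, each neighbor $u\in U$ of $v$ is counted once for each set containing it, so by (1)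
$$\sum_{j=1}^N\deg_{S_j}(v)=\sum_{u\in N(v)\cap U}m_u=N\sum_{u\in N(v)\cap U}x_u\ \le\ N\kappa(1-x_v)=\kappa(N-m_v),$$
a contradiction.

**Step 4: average.** We have $\sum_i|S_i|=\sum_{v\in U}m_v=N\sum_{v\in U}x_v$, so some $k$-independent set $S_i$ has at least $\sum_{v\in U}x_v$ elements. $\square$

Two features of (1) will matter. It is required only at vertices of $U$. And a vertex with large weight must have neighbors of small total weight.

## The bound $\sum_v (k+1)/(d_v+k+1)$ on small graphs

Lemma 1 turns weights into $k$-independent sets. What we want from it is a bound that sees only the degrees. For $k=0$ there is the Caro–Wei bound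
$$\alpha_0(G)\ge\sum_{v\in V}\frac1{\deg(v)+1}.$$
The paper "New Results On $k$-Independence Of Graphs" (https://www.combinatorics.org/ojs/index.php/eljc/article/download/v24i2p15/pdf/) states, as its Conjecture 2, that for every graph $G$ and every integer $k\ge1$
$$\alpha_k(G)\ \ge\ \sum_{v\in V}\frac{k+1}{\deg(v)+k+1}. \tag{3}$$
The task is to prove or disprove this. We shall prove it, for every $k\ge0$.

Some cases by hand. If $G$ has no edges, both sides are $|V|$. For the complete graph, $\alpha_k(K_n)=\min(n,k+1)$, and the right side is $\frac{n(k+1)}{n+k}$. This is at most $n$ since $k+1\le n+k$, and at most $k+1$ since $n\le n+k$. For the path on four vertices and $k=1$, the right side is $2\cdot\frac23+2\cdot\frac12=\frac73$, below the $\frac{12}5$ that the weights gave. For the star $K_{1,3}$ and $k=1$, the three leaves form an independent set and the whole graph is not $1$-independent, so $\alpha_1=3$; the right side is $3\cdot\frac23+\frac25=\frac{12}5$.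

If $G$ is $d$-regular, the constant weights $x_v=\frac{\kappa}{d+\kappa}$ on $U=V$ satisfy (1) with equality, because
$$\frac{d\kappa}{d+\kappa}=\kappa\Bigl(1-\frac{\kappa}{d+\kappa}\Bigr).$$
So Lemma 1 gives (3) for regular graphs. All the difficulty is in irregular ones.

## Where orderings, partitions and the obvious weights stop

**Random orderings.** For $k=0$, one orders $V$ at random and keeps the vertices that precede all their neighbors. For larger $k$ one would try to keep each vertex that has at most $k$ neighbors before it. This fails at once, because the rule does not limit the neighbors that come later. On the path $a,c,b$ with center $c$ and $k=1$, every ordering that starts with $c$ keeps all three vertices, and $c$ then has two neighbors. A vertex of degree at least $k$ is kept with probability $\frac{k+1}{d_v+1}$, so the expected number kept in this example is $1+1+\frac23=\frac83$, more than $\alpha_1=2$. What is kept cannot be $k$-independent in general.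

**Minimal partitions.** A second try controls both directions at once.

**Lemma 2.** Let $G$ have maximum degree $\Delta$, and let $s\ge1$ be an integer with $s\kappa>\Delta$. In every partition of $V$ into $s$ (possibly empty) classes that minimizes the number of edges inside classes, all classes are $k$-independent. In particular $\alpha_k(G)\ge |V|/s$.

*Proof.* Suppose $v$ has at least $\kappa$ neighbors in its own class. Moving $v$ to another class does not decrease the number of inner edges, so $v$ has at least $\kappa$ neighbors in every class. The classes are disjoint, so $d_v\ge s\kappa>\Delta$, which is false. The largest class has at least $|V|/s$ elements. $\square$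

For irregular graphs the loss is large, since $s$ must be chosen for the vertex of largest degree. For $K_{1,m}$ and $k=1$ the smallest permitted $s$ is $\lfloor m/2\rfloor+1\ge\frac{m+1}2$, so Lemma 2 gives at most $2$, while the right side of (3) is $\frac{2m}3+\frac2{m+2}$, which exceeds $2$ for all $m\ge3$. A partition uses every vertex equally often, whereas (3) asks for low-degree vertices more often.

**The obvious weights.** This suggests Lemma 1 with the weights that appear in (3), namely
$$q_v:=\frac{\kappa}{d_v+\kappa}.$$
Since $\kappa(1-q_v)=\frac{\kappa d_v}{d_v+\kappa}=d_vq_v$, condition (1) on $U=V$ reads $\sum_{u\in N(v)}q_u\le d_vq_v$: the average of $q$ over the neighbors of $v$ must not exceed $q_v$. In a connected irregular graph this is violated somewhere. Indeed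
$$\sum_v\Bigl(\sum_{u\in N(v)}q_u-d_vq_v\Bigr)=\sum_ud_uq_u-\sum_vd_vq_v=0,$$
so if (1) held everywhere, it would hold with equality everywhere, and each $q_v$ would be the average of $q$ over the neighbors of $v$. Then all neighbors of a vertex where $q$ is maximal would also have maximal $q$, so by connectedness $q$ would be constant, and the degrees would be equal.

This is more than a missing hypothesis. Take $K_{1,3}$ with center $c$ and $k=1$, so that $q=\frac23$ on leaves and $q_c=\frac25$. With $N=15$, each leaf lies in $10$ sets and $c$ in $6$. Only $9$ sets avoid $c$, so each leaf meets $c$ in at least one set, and every admissible sequence has at least $3$ inner edges. The sequence consisting of $V$ once, $\{c\}$ five times and the set of all leaves nine times is admissible and has exactly $3$ inner edges. It is minimal, and yet its member $V$ is not $1$-independent. So with the weights $q$ the claim in Step 3 of Lemma 1 is false.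

**Solving for balanced weights.** We might drop $q$ and solve (1) with equality on all of $V$. For $K_{1,3}$ and $k=1$, the leaf equations $x_c=2(1-x_a)$ make all leaf weights equal, and the center equation is $3x_a=2(1-x_c)$. The only solution is $x_a=2$, $x_c=-2$, which is not usable. However, on the smaller set $U$ of leaves, $x_a=1$ satisfies (1) and gives $\alpha_1\ge3$.

So two things are needed: a way to find a set $U$ on which (1) has a positive solution, and a reason why its total weight is at least $\sum_vq_v$.

## A quadratic form whose maximizers are balanced

Both needs are met by one maximization. Let $A$ be the adjacency matrix, $I$ the identity matrix, and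
$$M:=A+\kappa I .$$
Equality in (1) on all of $V$ says $Mx=\kappa\mathbf 1$, where $\mathbf 1$ is the all-ones vector. This is the equation for a critical point of
$$\Phi(p):=2\kappa\sum_vp_v-p^TMp ,\qquad \frac{\partial\Phi}{\partial p_v}=2\kappa-2(Mp)_v .$$
If we maximize $\Phi$ subject to $p\ge0$, the constraint takes care of the sign, and the support of a maximizer is the set $U$. The comparison with $q$ comes for free, since a maximum is at least the value at $q$.

**Definition.** $P_k(G):=\dfrac1\kappa\max_{p\ge0}\Phi(p)$.

The maximum exists. Since $A$ and $p$ have nonnegative entries, $p^TMp\ge\kappa\sum_vp_v^2$, hence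
$$\Phi(p)\le\kappa\sum_v(2p_v-p_v^2).$$
Each summand $2p_v-p_v^2$ is at most $1$, and if some $p_v\ge R\ge1$, then that summand is at most $2R-R^2$. So $\Phi(p)\le\kappa(|V|-1+2R-R^2)$, which is below $\Phi(0)=0$ for large $R$. For such $R$ the maximum of the continuous function $\Phi$ over the box $[0,R]^V$ is the maximum over all $p\ge0$.

*Example.* For $K_{1,3}$ and $k=1$, let the leaf weights be $a_1,a_2,a_3$ and the center weight be $c$. Then
$$\Phi=4c-2c^2+\sum_{i=1}^3\bigl((4-2c)a_i-2a_i^2\bigr).$$
For $0\le c\le2$ the best choice is $a_i=1-\frac c2$, with value $4c-2c^2+6\bigl(1-\frac c2\bigr)^2=6-2c-\frac12c^2$. For $c>2$ the best choice is $a_i=0$, with negative value $4c-2c^2$. So the maximum is $6$, at $c=0$, $a_i=1$, and $P_1(K_{1,3})=3$. The maximizer drops the center by itself.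

**Theorem 3.** For every $G$ and every $k\ge0$,
$$\alpha_k(G)\ \ge\ P_k(G)\ \ge\ \sum_{v}\frac{k+1}{d_v+k+1}\;+\;(k+1)\sum_{uv\in E}\frac{(d_u-d_v)^2}{(d_u+k+1)^2(d_v+k+1)^2}.$$
In particular (3) holds, so Conjecture 2 is true.

## Proof of Theorem 3

**Step 1: evaluate $\Phi$ at $q$ to get the second inequality.** In $q^TAq$ each edge contributes $2q_uq_v$, and $2q_uq_v=q_u^2+q_v^2-(q_u-q_v)^2$. Each vertex $v$ is an end of $d_v$ edges, so
$$q^TMq=\sum_v\kappa q_v^2+\sum_{uv\in E}2q_uq_v=\sum_v(\kappa+d_v)q_v^2-\sum_{uv\in E}(q_u-q_v)^2 .$$
By the choice of $q$ we have $(\kappa+d_v)q_v=\kappa$, so the first sum on the right is $\kappa\sum_vq_v$. Hence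
$$\kappa P_k(G)\ge\Phi(q)=2\kappa\sum_vq_v-q^TMq=\kappa\sum_vq_v+\sum_{uv\in E}(q_u-q_v)^2 .$$
Now
$$q_u-q_v=\frac{\kappa(d_v-d_u)}{(d_u+\kappa)(d_v+\kappa)} .$$
Dividing by $\kappa$ therefore gives $\sum_v q_v$ plus $\kappa\sum_{uv\in E}\frac{(d_u-d_v)^2}{(d_u+\kappa)^2(d_v+\kappa)^2}$, as claimed.

**Step 2: read off balance from a maximizer.** Let $p\ge0$ maximize $\Phi$, and let $U=\{v:p_v>0\}$. Since $\Phi(p)\ge\Phi(q)>0=\Phi(0)$, the set $U$ is nonempty. For $v\in U$ the coordinate $p_v$ can be moved slightly in both directions, so $\partial\Phi/\partial p_v=0$, that is, $(Mp)_v=\kappa$. As $p$ vanishes off $U$,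
$$p^TMp=\sum_{v\in U}p_v(Mp)_v=\kappa\sum_vp_v .$$
Hence $\Phi(p)=\kappa\sum_vp_v$, and
$$P_k(G)=\sum_{v\in U}p_v .$$
Let $M_U$ be the principal submatrix of $M$ on $U$, and let $p_U$ be the restriction of $p$ to $U$. Because $p$ vanishes off $U$, the vector $p_U$ solves
$$M_Ux=\kappa\mathbf 1 . \tag{4}$$

**Step 3: replace $p_U$ by a rational solution.** Lemma 1 needs rational weights, and a maximizer need not be rational. For the $4$-cycle and $k=1$, the matrix $M$ has eigenvalues $4,2,2,0$, so $\Phi$ is concave and every nonnegative solution of $Mp=2\cdot\mathbf 1$ is a maximizer. These are the vectors $(\frac12+s,\frac12-s,\frac12+s,\frac12-s)$ with $|s|\le\frac12$, and $s$ may be irrational.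

In general, (4) has integer coefficients and a real solution. By Gaussian elimination over the rationals it has a rational solution $x^0$, and the kernel of $M_U$ has a basis $b^1,\dots,b^r$ of rational vectors. Every real solution is $x^0+\sum_it_ib^i$ with real $t_i$, and replacing the $t_i$ by nearby rationals gives rational solutions as close as we wish. Since all entries of $p_U$ are positive, we can choose a rational solution $x$ of (4) close to $p_U$ with all $x_v>0$.

The total weight does not change. As $M_U$ is symmetric, evaluating $p_U^TM_Ux$ in two ways gives
$$\kappa\,\mathbf 1^Tp_U=p_U^T(M_Ux)=(M_Up_U)^Tx=\kappa\,\mathbf 1^Tx ,$$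
so $\sum_{v\in U}x_v=\sum_{v\in U}p_v=P_k(G)$.

**Step 4: round.** Written out, (4) says
$$\sum_{u\in N(v)\cap U}x_u=\kappa(1-x_v)\qquad(v\in U).$$
This is (1), with equality. Lemma 1 gives $\alpha_k(G)\ge\sum_{v\in U}x_v=P_k(G)$. $\blacksquare$

## Complete graphs show the constant and the gap

**Theorem 4.**
(a) $k+1$ is the largest constant $c>0$ such that $\alpha_k(G)\ge\sum_v\frac c{d_v+c}$ for all graphs $G$.
(b) $P_k(G)\le\alpha_k(G)\le\frac{2k+1}{k+1}P_k(G)$. The lower bound is attained by edgeless graphs and the upper bound by $K_{k+1}$.

**Proof of (a).** The constant $c=k+1$ works by Theorem 3. Conversely, let $c$ be a constant that works. For $n\ge k+1$ we have $\alpha_k(K_n)=k+1$, so $k+1\ge\frac{nc}{n-1+c}$. Letting $n\to\infty$ gives $k+1\ge c$.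

**Proof of (b).** The first inequality is in Theorem 3. For the second, we test $\Phi$ on a multiple of the indicator vector of an optimal set. Let $S$ be $k$-independent with $|S|=s=\alpha_k(G)$, and let $e=e(G[S])$. Summing inner degrees gives $2e\le ks$. For $p=c\mathbf 1_S$ we get
$$\Phi(p)=2\kappa cs-c^2(\kappa s+2e).$$
With $c=\frac{\kappa s}{\kappa s+2e}$ this equals $\frac{(\kappa s)^2}{\kappa s+2e}$. Dividing by $\kappa$,
$$P_k(G)\ge\frac{\kappa s^2}{\kappa s+2e}\ge\frac{\kappa s^2}{\kappa s+ks}=\frac{\kappa}{2k+1}\,s ,$$
which is the second inequality.

For $G=K_{k+1}$ we have $M=J+kI$ with $J$ the all-ones matrix, and this is positive semidefinite. So $\Phi$ is concave, and any stationary point is a global maximizer. The constant vector with entries $\frac{\kappa}{2k+1}$ is stationary, since each row of $M$ sums to $(k+1)+k=2k+1$. By the formula $P_k(G)=\sum_vp_v$ from Step 2 above, $P_k(K_{k+1})=\frac{(k+1)^2}{2k+1}$. As $\alpha_k(K_{k+1})=k+1$, the upper bound is attained. For an edgeless graph, $\Phi(p)=\kappa\sum_v(2p_v-p_v^2)$ has maximum $\kappa|V|$, so $P_k=|V|=\alpha_k$. $\blacksquare$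

## When the degree bound is an equality

**Definition.** For $m\ge2$ the *cocktail-party graph* $K_{m\times2}$ is $K_{2m}$ minus a perfect matching.

For instance, $K_{2\times2}$ is the $4$-cycle. Each of its four vertices has degree $2$, and for $k=1$ the right side of (3) is $4\cdot\frac24=2$, while $\alpha_1=2$, because in any three vertices of a $4$-cycle one is adjacent to the other two.

**Theorem 5.** $\alpha_k(G)=\sum_v\frac{k+1}{d_v+k+1}$ holds if and only if

* $k=0$ and $G$ is a disjoint union of cliques; or
* $k=1$ and each component of $G$ is $K_1$ or a cocktail-party graph $K_{m\times2}$, $m\ge2$; or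
* $k\ge2$ and $G$ has no edges.

Both sides of the equality are additive over the components of $G$, and the left side is at least the right side on each component by Theorem 3. So equality holds for $G$ if and only if it holds for each component. The proof occupies the remaining sections.

## Cliques for $k=0$

The aim here is to settle $k=0$, and to do so in a form that we can use again for $k=1$.

**Lemma 6.** If $\alpha_0(Q)=\sum_v\frac1{\deg(v)+1}$, then $Q$ is a disjoint union of cliques.

*Proof.* For an ordering $\pi$ of $V(Q)$ let $I(\pi)$ be the set of vertices that precede all their neighbors. It is independent, since of two adjacent vertices only the earlier can belong to it; so $|I(\pi)|\le\alpha_0(Q)$. In a uniformly random ordering, $v$ comes first among itself and its neighbors with probability $\frac1{\deg(v)+1}$, so the average of $|I(\pi)|$ over all $\pi$ is $\sum_v\frac1{\deg(v)+1}=\alpha_0(Q)$. Numbers that are at most $\alpha_0(Q)$ and average to $\alpha_0(Q)$ are all equal to it. Hence $|I(\pi)|=\alpha_0(Q)$ for every $\pi$.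

Suppose some vertex $z$ has two distinct nonadjacent neighbors $x,y$. Compare an ordering starting $z,x,y$ with the one starting $x,y,z$ and agreeing with it afterwards. Whether a vertex $w\notin\{x,y,z\}$ belongs to $I$ depends only on the set of vertices before $w$, which is the same in both. In the first ordering $z$ belongs to $I$, while $x$ and $y$ do not, as $z$ precedes them. In the second, $x$ belongs to $I$ because it is first, $y$ belongs to $I$ because the only vertex before it is $x$, which is not a neighbor, and $z$ does not. So the two sizes differ by one, a contradiction. Therefore any two distinct neighbors of a vertex are adjacent, the relation "adjacent or equal" is transitive, and $Q$ is a disjoint union of cliques. $\square$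

Conversely, a clique $K_m$ has $\alpha_0=1=m\cdot\frac1m$, and additivity gives equality for disjoint unions. This settles $k=0$.

## Regularity and divisibility for $k\ge1$

Let $k\ge1$, and let $G$ be connected with equality; put $n=|V|$.

**Step 1: $G$ is regular.** By Theorem 3 the sum over edges there must vanish. Its terms are nonnegative, so $d_u=d_v$ on every edge. As $G$ is connected, it is $d$-regular for some $d$, and
$$\alpha_k(G)=\frac{\kappa n}{d+\kappa}.$$

**Step 2: $\kappa$ divides $d$.** Here Lemma 2 gives a better bound if $\kappa\nmid d$. Let $s=\lfloor d/\kappa\rfloor+1$. Then $s>d/\kappa$, so $s\kappa>d$, and Lemma 2 gives $\alpha_k(G)\ge n/s$. If $\kappa\nmid d$, then $\lfloor d/\kappa\rfloor<d/\kappa$, so $s<\frac{d+\kappa}{\kappa}$ and $\alpha_k(G)\ge n/s>\frac{\kappa n}{d+\kappa}$, a contradiction.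

So $d=t\kappa$ with an integer $t\ge0$, and
$$\alpha_k(G)=\frac n{t+1}.$$
If $t=0$, then $G$ is connected without edges, so $G=K_1$. From now on let $t\ge1$; the task is to find out what $G$ can be.

## Independent classes with exactly $\kappa$ cross neighbors

The aim of this section is a rigid description of the minimal partitions. Let $S_1,\dots,S_{t+1}$ be a partition of $V$ into $t+1$ classes that minimizes the number of inner edges.

**Step 1: all classes have the same size.** Since $(t+1)\kappa>d$, Lemma 2 shows that in *every* minimizing partition into $t+1$ classes, all classes are $k$-independent. So each class has at most $\alpha_k(G)=\frac n{t+1}$ elements. There are $t+1$ classes and $n$ vertices, so each class has exactly $\frac n{t+1}$ elements.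

**Step 2: inner degrees are at most $k-1$.** Let $v\in S_i$ and $r=\deg_{S_i}(v)$. For $j\ne i$, moving $v$ to $S_j$ changes the number of inner edges by $\deg_{S_j}(v)-r\ge0$. If this were $0$, the new partition would also be minimizing, with a class of size $\frac n{t+1}+1$, contrary to Step 1. So $\deg_{S_j}(v)\ge r+1$ for all $j\ne i$. The $d-r=t\kappa-r$ neighbors of $v$ outside $S_i$ are spread over the other $t$ classes, so
$$t(r+1)\le t\kappa-r=tk+t-r,\qquad\text{that is,}\qquad r\le\frac{tk}{t+1}<k .$$

**Step 3: cross degrees are at least $\kappa$.** Let $v\notin S_i$ and suppose $\deg_{S_i}(v)\le k$. In $S_i\cup\{v\}$ the vertex $v$ has degree at most $k$, and by Step 2 each vertex of $S_i$ has degree at most $(k-1)+1=k$. So this set is $k$-independent, and it has $\alpha_k(G)+1$ elements, a contradiction. Hence $\deg_{S_i}(v)\ge\kappa$ whenever $v\notin S_i$.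

**Step 4: count.** A vertex has at least $\kappa$ neighbors in each of the $t$ classes that do not contain it, and only $t\kappa$ neighbors in all. So
$$\text{each } S_i \text{ is independent, and every } v\notin S_i \text{ has exactly } \kappa \text{ neighbors in } S_i. \tag{5}$$

**Step 5: $k\ge2$ is impossible when $t\ge1$.** Trade one vertex for two. Take $u\in S_1$. By (5) it has $\kappa\ge2$ neighbors in $S_2$; let $v,w$ be two of them. They are nonadjacent, since $S_2$ is independent. In
$$(S_1\setminus\{u\})\cup\{v,w\}$$
each of $v,w$ has degree $\kappa-1=k$, having lost its neighbor $u$, and each vertex of $S_1\setminus\{u\}$ has degree at most $2\le k$, its only possible neighbors being $v$ and $w$. So this is a $k$-independent set with $\alpha_k(G)+1$ elements, a contradiction. Hence for $k\ge2$ only $t=0$ remains, and $G=K_1$.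

## Twin pairs when $k=1$

Now $k=1$, $\kappa=2$, $d=2t$ with $t\ge1$. The trade of Step 5 is no longer always allowed, since a vertex adjacent to both $v$ and $w$ would have degree $2$. When it is not allowed, we learn something. Write $N_i(v)=N(v)\cap S_i$; by (5), $|N_i(v)|=2$ if $v\notin S_i$, and $N_i(v)=\emptyset$ if $v\in S_i$.

**Step 1: the forbidden trade.** We claim:
$$\text{if } v,w \text{ are distinct nonadjacent neighbors of } u\in S_i, \text{ then } N_i(v)=N_i(w). \tag{6}$$
Since $S_i$ is independent, $v,w\notin S_i$. So $N_i(v)=\{u,a\}$ and $N_i(w)=\{u,b\}$ with $a,b\ne u$. If $a\ne b$, then the only edges inside $(S_i\setminus\{u\})\cup\{v,w\}$ are $va$ and $wb$, which have no common end. This set is then $1$-independent with $\alpha_1(G)+1$ elements, a contradiction. So $a=b$.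

**Step 2: partners with respect to one other class.** Let $u\in S_i$ and $j\ne i$. The two vertices of $N_j(u)$ are nonadjacent, so by (6) they have the same pair of neighbors in $S_i$. Write this pair as $\{u,\tau_j(u)\}$; so $\tau_j(u)\in S_i$, $\tau_j(u)\ne u$, and
$$N_i(x)=\{u,\tau_j(u)\}\qquad\text{for each } x\in N_j(u).$$
Both vertices of $N_j(u)$ are adjacent to $\tau_j(u)$, which has only two neighbors in $S_j$. Hence $N_j(\tau_j(u))=N_j(u)$, and therefore $\tau_j(\tau_j(u))=u$. So $\tau_j$ is a fixed-point-free involution on $S_i$, and $G[S_i\cup S_j]$ is a disjoint union of copies of $K_{2,2}$.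

**Step 3: the partner does not depend on $j$.** Suppose that $u\in S_i$ and $\tau_j(u)\ne\tau_l(u)$ for some $j,l\ne i$; then $j\neq l$. For $x\in N_j(u)$ and $y\in N_l(u)$ we have
$$N_i(x)=\{u,\tau_j(u)\}\ne\{u,\tau_l(u)\}=N_i(y).$$
Both $x$ and $y$ are neighbors of $u$, and they are distinct because they lie in different classes. So $x$ and $y$ are adjacent by (6). Thus each $x\in N_j(u)$ is adjacent to both vertices of $N_l(u)$, and since $|N_l(x)|=2$,
$$N_l(x)=N_l(u)\qquad\text{for every } x\in N_j(u).$$

Now apply this to the partner $u'=\tau_j(u)$. We have $\tau_j(u')=u$. Also $\tau_l(u')\ne u$, since otherwise $\tau_l(u)=u'=\tau_j(u)$, because $\tau_l$ is an involution. So $\tau_j(u')\ne\tau_l(u')$, and the same conclusion holds for $u'$: $N_l(x)=N_l(u')$ for every $x\in N_j(u')=N_j(u)$. Comparing the two for one such $x$, we get $N_l(u')=N_l(u)$. Let $w\in N_l(u)$. Then $w$ is adjacent to $u'$, so $u'\in N_i(w)=\{u,\tau_l(u)\}$. But $u'\ne u$ and $u'=\tau_j(u)\ne\tau_l(u)$, a contradiction.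

So we may write $\tau(u)$ for the common value of $\tau_j(u)$, $j\ne i$. (If $t=1$, there is only one $j$ and nothing had to be shown.)

**Step 4: collapse the pairs.** The map $\tau$ is a fixed-point-free involution on $V$, so $V$ splits into pairs $\{u,\tau(u)\}$. The two vertices of a pair lie in the same independent class, so they are nonadjacent. By Step 2, $N_j(u)=N_j(\tau(u))$ for every class $S_j$ not containing them, so $N(u)=N(\tau(u))$. Consequently, if one edge joins two pairs, then all four possible edges do. Let $Q$ be the simple graph whose vertices are the $n/2$ pairs, two pairs being adjacent if they are joined by an edge of $G$. Then $G$ arises from $Q$ by replacing each vertex by two nonadjacent twins. Degrees double, and $G$ is $2t$-regular, so $Q$ is $t$-regular.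

**Step 5: $Q$ is extremal for $k=0$.** The union of the pairs in an independent set of $Q$ is independent in $G$, so $\alpha_1(G)\ge\alpha_0(G)\ge2\alpha_0(Q)$. Hence
$$\alpha_0(Q)\le\frac{\alpha_1(G)}2=\frac n{2(t+1)}=\frac{|V(Q)|}{t+1}=\sum_{v\in V(Q)}\frac1{\deg_Q(v)+1}.$$
Here $\deg_Q(v)$ denotes the degree of $v$ in $Q$. Theorem 3 with $k=0$ gives the opposite inequality, so equality holds. By Lemma 6, $Q$ is a disjoint union of cliques, each equal to $K_{t+1}$ since $Q$ is $t$-regular. As $G$ is connected, so is $Q$. Hence $Q=K_{t+1}$, and $G=K_{(t+1)\times2}$ with $t+1\ge2$.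

**Step 6: the converse.** The graph $K_1$ gives equality for every $k$, both sides being $1$; by additivity, so does every edgeless graph. Now let $k=1$ and consider $K_{m\times2}$ with $m\ge2$. Its non-edges form a perfect matching, so any three vertices span at most one non-edge, hence at least two edges, and these two share a vertex. So no three vertices form a $1$-independent set or are contained in one, while any two vertices do form one. Thus $\alpha_1=2$. All $2m$ degrees are $2m-2$, so
$$\sum_v\frac2{d_v+2}=2m\cdot\frac2{(2m-2)+2}=2 .$$
By additivity, equality holds for $k=1$ whenever each component is $K_1$ or some $K_{m\times2}$ with $m\ge2$. $\blacksquare$
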